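# Gale–Stewart games on continuum many boards

## Matching coins on one board and on many

Player ONE shows a face $O_1\in\{0,1\}$ of a coin. Player TWO looks at it and then shows a face $T_1\in\{0,1\}$. ONE wins if $O_1=T_1$. Of course TWO wins, by answering $1-O_1$.

Help ONE by setting up a second board. ONE makes a move on both boards, then TWO answers on both, and ONE needs a match on only one of them. ONE has four openings, $(0,0)$, $(0,1)$, $(1,0)$, $(1,1)$, and TWO answers $(1,1)$, $(1,0)$, $(0,1)$, $(0,0)$. Hedging does not help, since TWO sees every coin before answering it. The same holds with a hundred boards, or infinitely many.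

Now change the payoff: ONE shows $O_1$, TWO shows $T_1$, ONE shows $O_2$, and ONE wins if $O_2=T_1$. ONE wins by copying, on one board and on any number of boards.

Finally, cover the coins. Take infinitely many boards. ONE places a coin $g(\nu)$ on each board $\nu$ and covers it, and TWO answers with coins $T(\nu)$ without looking. TWO wins on all boards only if $T=1-g$ exactly. Suppose that TWO's answer $T$ must come from a family $M$ of functions that is closed under $T\mapsto 1-T$, and that ONE has chosen $g\notin M$. Then $1-g\notin M$, so $T\ne1-g$ and ONE has a match on some board. With enough boards, being unpredictable is as good as guessing correctly somewhere.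

In the real game nothing is covered. So can more boards ever turn a game that ONE cannot win into one that ONE can win? Let us fix the rules.

**Definition (the games).** $\mathbf N$ is the set of positive integers, ${}^{\mathbf N}S$ is the set of infinite sequences $(s_1,s_2,\dots)$ from a nonempty set $S$, and $2=\{0,1\}$. For $X\subseteq{}^{\mathbf N}S$, in the *Gale–Stewart game* $\operatorname{GS}_S(X)$, in inning $n\in\mathbf N$ ONE chooses $O_n\in S$ and then TWO chooses $T_n\in S$. ONE wins the play if $(O_1,T_1,O_2,T_2,\dots)\in X$, and otherwise TWO wins. For a nonzero cardinal $\kappa$, the game $\operatorname{GS}_S(X,\kappa)$ is played on boards indexed by $\alpha<\kappa$: in inning $n$ ONE first chooses $O_n^\alpha\in S$ for every $\alpha<\kappa$, then TWO chooses $T_n^\alpha\in S$ for every $\alpha<\kappa$. Moves may depend on the whole history on all boards. ONE wins if $(O_1^\alpha,T_1^\alpha,O_2^\alpha,T_2^\alpha,\dots)\in X$ for at least one $\alpha$. Otherwise TWO wins.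

A winning strategy (w.s.) wins every play in which its owner follows it. A game is *determined* if some player has a w.s. A strategy of ONE is regarded as a function of TWO's previous moves only, because ONE's own moves are then determined. A strategy of TWO in $\operatorname{GS}_S(X)$ is likewise a function $\tau:S^{<\omega}\setminus\{\emptyset\}\to S$, where $\tau(a_1,\dots,a_n)$ is the answer after ONE has played $a_1,\dots,a_n$. We write $\mathfrak c=2^{\aleph_0}$.

If $X$ depends on the first $n$ innings only, the one-board game is determined: "TWO has a w.s." says $\forall O_1\exists T_1\cdots\forall O_n\exists T_n$ (the play is not in $X$), and the negation $\exists O_1\forall T_1\cdots\exists O_n\forall T_n$ (the play is in $X$) says that ONE has one. The next lemma shows that extra boards are then irrelevant, as in the two uncovered coin games.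

**Lemma 1.**
(a) TWO has a w.s. in $\operatorname{GS}_S(X,\kappa)$ iff TWO has one in $\operatorname{GS}_S(X)$.
(b) If ONE has a w.s. in $\operatorname{GS}_S(X,\kappa)$ and $\kappa'\ge\kappa$, then ONE has one in $\operatorname{GS}_S(X,\kappa')$.
(c) Let $h:S\to S'$ be onto, $X'\subseteq{}^{\mathbf N}S'$ and $X=\{s\in{}^{\mathbf N}S:(h(s_i))_i\in X'\}$. Then each player has a w.s. in $\operatorname{GS}_S(X,\kappa)$ iff that player has one in $\operatorname{GS}_{S'}(X',\kappa)$.

*Proof.* (a) A one-board w.s. of TWO can be used on each board separately. Conversely, given a w.s. on $\kappa$ boards, TWO fixes $s_0\in S$, plays the real game on board $0$, and pretends that ONE always plays $s_0$ on all other boards. TWO wins the imaginary play on every board, in particular on board $0$.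

(b) ONE uses the given strategy on the first $\kappa$ boards, ignores TWO's moves on the others, and plays arbitrarily there.

(c) Choose $k:S'\to S$ with $h\circ k=\mathrm{id}$. A player with a w.s. for $S'$ plays on $S$ as follows: translate the opponent's moves by $h$, let the strategy for $S'$ answer, and play the $k$-image of the answer. A player with a w.s. for $S$ plays on $S'$ as follows: translate the opponent's moves by $k$, let the strategy for $S$ answer, and play the $h$-image of the answer. Since $h\circ k=\mathrm{id}$, in both cases the $h$-image of the play on $S$ is the play on $S'$, board by board. By the definition of $X$ the same player wins on each board. $\square$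

So only the case in which neither player has a one-board w.s. is interesting. The following is Problem 26, due to Galvin, in "Games That Involve Set Theory Or Topology": is it true, or consistent, that

> (P26) for every $X\subseteq{}^{\mathbf N}\mathbf N$ some player has a w.s. in $\operatorname{GS}_{\mathbf N}(X,2^{\aleph_0})$?

Two results may be quoted.

(i) There is $X\subseteq{}^{\mathbf N}2$ such that neither player has a w.s. in $\operatorname{GS}_2(X,\kappa)$ whenever $\kappa$ is a cardinal such that either $2^\kappa\le2^{\aleph_0}$, or the real line is not the union of $\kappa$ nowhere dense sets of Lebesgue measure zero.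

(ii) If it is consistent that there is a proper class of supercompact cardinals, then it is consistent that for every nonempty set $S$ there is a cardinal $\lambda$ such that for every $X\subseteq{}^{\mathbf N}S$ some player has a w.s. in $\operatorname{GS}_S(X,\lambda)$.

Result (i) never applies at $\kappa=\mathfrak c$: we have $2^{\mathfrak c}>\mathfrak c$, and the line is a union of $\mathfrak c$ singletons. The answer to the problem is that (P26) is independent of ZFC: it is not provable in ZFC, and it is consistent relative to ZFC alone, without large cardinals. Here $\mathrm{Fn}_{<\lambda}(I,J)$ denotes the set of partial functions from $I$ to $J$ of size $<\lambda$, ordered by reverse inclusion.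

**Theorem A.** Let $\lambda$ be an uncountable cardinal with $\lambda^{<\lambda}=\lambda$, and let $G$ be $V$-generic for $\mathrm{Fn}_{<\lambda}(\lambda^+\times\lambda,\lambda)$. In $V[G]$: for every set $S$ with $0<|S|<\lambda$, every $X\subseteq{}^{\mathbf N}S$ and every cardinal $\kappa\ge\lambda$, the game $\operatorname{GS}_S(X,\kappa)$ is determined.

**Theorem B.** Let $V\models\mathrm{ZFC}$ and let $V[G]$ be obtained by adding $\aleph_1$ Cohen reals. In $V[G]$: for every set $S$ with $|S|\ge2$ there is $X\subseteq{}^{\mathbf N}S$ such that for every nonzero cardinal $\kappa$ neither player has a w.s. in $\operatorname{GS}_S(X,\kappa)$.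

**Corollary 1.**
(1) If ZFC is consistent, then so are ZFC+GCH+(P26) and ZFC+GCH+$\neg$(P26).
(2) Let $V_0\models\mathrm{ZFC+GCH}$ and let $\lambda$ be uncountable and regular in $V_0$. Then $V_0$ has a cardinal-preserving forcing extension in which $\mathfrak c=\lambda$ and (P26) holds.
(3) In the models obtained in (2), for every nonzero cardinal $\kappa$: $\operatorname{GS}_{\mathbf N}(X,\kappa)$ is determined for all $X\subseteq{}^{\mathbf N}\mathbf N$ if and only if $\kappa\ge\mathfrak c$.

**Theorem C.** If ZFC + "there is an inaccessible cardinal" is consistent, then so is ZFC + "for every nonempty $S$ there is a cardinal $\lambda$ such that $\operatorname{GS}_S(X,\lambda)$ is determined for all $X\subseteq{}^{\mathbf N}S$".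

Theorem C is a supplement: it gives the conclusion of (ii) from one inaccessible cardinal, and Problem 26 does not need it.

## Boards that ignore each other, and a one-board diagonalization

What should ONE do with $\mathfrak c$ boards? Take $S=\mathbf N$ and suppose that TWO has no one-board w.s. There are exactly $2^{\aleph_0}$ strategies $\tau:\mathbf N^{<\omega}\setminus\{\emptyset\}\to\mathbf N$ for TWO, and for each there is a sequence $a^\tau$ of ONE's moves that beats it. So give each $\tau$ its own board and play $a^\tau$ there. This sounds promising, but nothing forces TWO to use $\tau$ on board $\tau$.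

**Remark 2.** Suppose that ONE has no w.s. in $\operatorname{GS}_S(X)$, and let $\sigma$ be a strategy of ONE on $\kappa$ boards whose move on each board depends only on the history of that board. Then $\sigma$ is not winning. Indeed, on board $\alpha$ it is a one-board strategy $\sigma^\alpha$. This is not winning, so some sequence $t^\alpha$ of moves of TWO beats it. TWO plays $t^\alpha$ on board $\alpha$, for all $\alpha$ at once.

So in the only interesting case ONE's move on one board must depend on what TWO did on other boards. Remark 2 also rules out playing generic functions $g_1,g_2,\dots$ that are fixed in advance, for then each board gets a predetermined sequence.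

From the other side, how does one produce an undetermined game? On one board, transfinite recursion works.

**Remark 3.** There is $X\subseteq{}^{\mathbf N}2$ such that $\operatorname{GS}_2(X)$ is undetermined. Enumerate ONE's strategies as $\sigma_\xi$ and TWO's as $\tau_\xi$, for $\xi<\mathfrak c$. Every strategy has $\mathfrak c$ plays that follow it. At step $\xi$ choose a play $a_\xi$ following $\sigma_\xi$ that differs from all $b_\eta$ with $\eta<\xi$, and then a play $b_\xi$ following $\tau_\xi$ that differs from all $a_\eta$ with $\eta\le\xi$. Let $X=\{b_\xi:\xi<\mathfrak c\}$. No $a_\xi$ is in $X$, so $\sigma_\xi$ loses the play $a_\xi$, and $\tau_\xi$ loses the play $b_\xi$.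

On $\kappa=\mathfrak c$ boards this recursion breaks at its first step. To beat one strategy of ONE, we must keep out of $X$ the sequences from all $\mathfrak c$ boards simultaneously. If ONE plays pairwise distinct sequences on the boards, these are $\mathfrak c$ sequences. So after one step we no longer have fewer than $\mathfrak c$ commitments, which is what the recursion needs. There are also too many strategies: ONE has $2^{2^\kappa}$ of them for infinite $\kappa$.

## Forcing with partial functions of size less than $\lambda$

We use forcing over a universe $V$ in the usual way. A *nice name* for a subset of a set $B\in V$ is a name $\bigcup_{b\in B}\{\check b\}\times A_b$ with each $A_b$ an antichain. Every subset of $B$ in the extension has a nice name, and a function $\theta\to\mu$ is a subset of $\theta\times\mu$. For example, with $\lambda=\aleph_1$ a condition in $\mathrm{Fn}_{<\lambda}(\lambda^+\times\lambda,\lambda)$ is a countable partial function from $\omega_2\times\omega_1$ to $\omega_1$, and the generic object is an $\omega_2$-sequence of functions $\omega_1\to\omega_1$.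

Let $\lambda$ be uncountable with $\lambda^{<\lambda}=\lambda$, and let $I$ be any set. The facts below are standard; see Kunen, *Set Theory*, Ch. VII §6.

(F1) $\lambda$ is regular, because $\lambda^{\operatorname{cf}\lambda}>\lambda$ by König's theorem.

(F2) $\mathrm{Fn}_{<\lambda}(I\times\lambda,\lambda)$ is $<\lambda$-closed: a decreasing sequence of length $<\lambda$ has its union as a lower bound, by regularity. Hence it adds no new function from a ground model set of size $<\lambda$ into the ground model: one decides the values one after another along a decreasing sequence.

(F3) It has the $\lambda^+$-c.c. Given $\lambda^+$ conditions, the $\Delta$-system lemma (here $\lambda^{<\lambda}=\lambda$ is used) gives $\lambda^+$ of them whose domains form a $\Delta$-system with root $R$, $|R|<\lambda$. There are at most $\lambda^{<\lambda}=\lambda$ functions $R\to\lambda$, so two of these conditions agree on $R$ and are compatible.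

(F4) It preserves all cardinals, by (F2) up to $\lambda$ and by (F3) from $\lambda^+$ on. It preserves $\lambda^{<\lambda}=\lambda$ by (F2).

## Theorem A: a generic function above everything TWO has shown

In the covered coin game ONE won by playing a function outside the family from which TWO's answer came. In the real game TWO's answer $T_n$ may use everything that ONE has already shown, but ONE may play next a function that is generic over a model containing $T_1,\dots,T_n$. The extension offers $\lambda^+$ generic functions $g_\beta:\lambda\to\lambda$, and each answer of TWO is computed from the $g_\beta$ with $\beta$ below some bound $<\lambda^+$. So ONE looks at TWO's answers on all boards (the communication that Remark 2 demands) and jumps to an index above them. On a board $\nu_0$ about which a given condition says nothing, ONE's moves can be filled in arbitrarily, while TWO's answer in inning $n$ cannot depend on ONE's later moves. On such a board TWO is seen to follow a one-board strategy. Such a strategy loses to some sequence of ONE, and we fill in that sequence.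

*Proof of Theorem A.* Work in $V[G]$. By renaming, $S=\mu$ is a cardinal with $0<\mu<\lambda$. Let $X\subseteq{}^{\mathbf N}\mu$.

**Step 1.** *This step reduces the theorem to finding a strategy for ONE on exactly $\lambda$ boards.* If TWO has a w.s. in $\operatorname{GS}_\mu(X)$, we are done for all $\kappa$ by Lemma 1(a). Assume TWO has none. By Lemma 1(b) it suffices to give ONE a w.s. in $\operatorname{GS}_\mu(X,\lambda)$.

**Step 2.** *This step puts $X$ into an intermediate model over which the rest of the forcing has the same form.* By (F2), ${}^{\mathbf N}\mu$ is the same in $V$ and $V[G]$, and it has size $\le\lambda^{\aleph_0}\le\lambda^{<\lambda}=\lambda$, since $\lambda$ is uncountable. By (F3) $X$ has a nice name involving at most $\lambda$ conditions, each of size $<\lambda$. Hence there is $\beta^*<\lambda^+$ such that all these conditions lie in $\mathrm{Fn}_{<\lambda}(\beta^*\times\lambda,\lambda)$, and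
$$X\in V':=V[G\cap\mathrm{Fn}_{<\lambda}(\beta^*\times\lambda,\lambda)].$$
For $\beta^*\le\beta\le\lambda^+$ let $P_\beta=\mathrm{Fn}_{<\lambda}((\beta\setminus\beta^*)\times\lambda,\lambda)$. This is the same poset in $V$ and $V'$, because by (F2) no new sequences of length $<\lambda$ of elements of $V$ were added. Put $P=P_{\lambda^+}$, $H=G\cap P$ and $H_\beta=H\cap P_\beta$. By the product lemma $H$ is $V'$-generic for $P$ and $V[G]=V'[H]$. For the same reason $H_\beta$ is $V'$-generic for $P_\beta$. By (F4), $\lambda^{<\lambda}=\lambda$ in $V'$, so (F1)–(F4) hold for $P$ over $V'$. For $\beta^*\le\beta<\lambda^+$ let $g_\beta:\lambda\to\lambda$ be given by $g_\beta(\nu)=(\bigcup H)(\beta,\nu)$, with canonical name $\dot g_\beta$.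

**Step 3.** *This step shows that TWO has no one-board w.s. in $V'$ either.* A strategy of TWO in $\operatorname{GS}_\mu(X)$ is a function $\mu^{<\omega}\setminus\{\emptyset\}\to\mu$, and $|\mu^{<\omega}|<\lambda$. By (F2), $H$ adds neither such functions nor elements of ${}^{\mathbf N}\mu$. So a w.s. of TWO in $V'$ would meet the same opposing sequences in $V[G]$ and would be a w.s. there, contrary to Step 1.

**Step 4.** *This step defines ONE's strategy.* Let $F_\beta$ be the set of functions $\lambda\to\mu$ lying in $V'[H_\beta]$. These are the evaluations by $H_\beta$ of nice $P_\beta$-names, and the sequence of the sets of such names is in $V'$, so $(F_\beta)_\beta\in V[G]$. Clearly $F_\beta\subseteq F_{\beta'}$ for $\beta\le\beta'$. A nice name for a function $\lambda\to\mu$ involves at most $\lambda$ conditions of size $<\lambda$, by (F3). So every function $\lambda\to\mu$ in $V'[H]$ lies in some $F_\beta$ with $\beta<\lambda^+$. For finite sequences of such functions put $\beta(\emptyset)=\beta^*$ and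
$$\beta(t_1,\dots,t_m)=\min\{\beta<\lambda^+:\beta>\beta(t_1,\dots,t_{m-1}),\ t_1,\dots,t_m\in F_\beta\}.$$
Let $e:\lambda\to\mu$ with $e(\zeta)=\zeta$ for $\zeta<\mu$ and $e(\zeta)=0$ otherwise. In inning $n$, when TWO has played $T_1,\dots,T_{n-1}:\lambda\to\mu$ (where $T_k(\nu)$ is the move on board $\nu$), ONE plays
$$O_n(\nu)=e\big(g_{\beta_n}(\nu)\big)\quad(\nu<\lambda),\qquad \beta_n:=\beta(T_1,\dots,T_{n-1}).\tag{1}$$

For example, ONE opens with $e\circ g_{\beta^*}$. If TWO answers $0$ on all boards, then $T_1\in V'$ and $\beta_2=\beta^*+1$. If TWO copies ONE's move, then $T_1\in V'[H_{\beta^*+1}]$ and again $\beta_2=\beta^*+1$. If $\mu\ge2$ and TWO tries to get ahead by playing $T_1=e\circ g_{\beta^*+7}$, then $T_1\in F_{\beta^*+8}$. But $T_1\notin F_{\beta^*+7}$: a condition leaves many values $g_{\beta^*+7}(\nu)$ open, so by density $T_1$ differs from each function in $V'[H_{\beta^*+7}]$. So $\beta_2=\beta^*+8$, and ONE jumps over the function that TWO has used.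

**Step 5.** *This step states what a loss of ONE would mean for a condition.* Let $T_1,T_2,\dots$ be TWO's moves in a play in $V'[H]$ in which ONE follows (1), and suppose ONE wins on no board. We have $\beta_1<\beta_2<\cdots$ and $T_n\in V'[H_{\beta_{n+1}}]$. Choose $P_{\beta_{n+1}}$-names $\dot T_n\in V'$, forced by the trivial condition to be functions $\lambda\to\mu$, with $\dot T_n^H=T_n$. These choices are made in $V'[H]$, but by (F2) no $\omega$-sequences of elements of $V'$ are added, so $(\beta_n)_n$ and $(\dot T_n)_n$ are in $V'$. Therefore some $p\in H$ forces
$$\forall\nu<\lambda:\ \big(e(\dot g_{\beta_1}(\nu)),\dot T_1(\nu),e(\dot g_{\beta_2}(\nu)),\dot T_2(\nu),\dots\big)\notin X.\tag{2}$$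
From now on we work in $V'$. We shall find $q\le p$ and $\nu_0<\lambda$ such that $q$ forces the sequence in (2) for $\nu=\nu_0$ into $X$. This contradiction proves the theorem.

**Step 6.** *This step builds, on a board untouched by $p$, a table of TWO's answers to all finite sequences of moves of ONE.* Since $|p|<\lambda$, fix $\nu_0<\lambda$ such that no pair $(\beta,\nu_0)$ is in $\operatorname{dom}p$. Enumerate $\mu^{<\omega}\setminus\{\emptyset\}$ as $\{u_i:i<\gamma\}$ with $\gamma<\lambda$. For $u\in\mu^n$ let
$$\bar u=\{((\beta_k,\nu_0),u(k)):1\le k\le n\}.$$
This is the condition saying that ONE's first $n$ moves on board $\nu_0$ are $u(1),\dots,u(n)$, because $e(\zeta)=\zeta$ for $\zeta<\mu$. We build a decreasing sequence of conditions $p^i$ $(i\le\gamma)$ with $p^0=p$ and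
$$(\beta_k,\nu_0)\notin\operatorname{dom}p^i\quad\text{for all }k\ge1.\tag{3}$$
So $p^i$ may gather information anywhere, but it never touches ONE's moves on board $\nu_0$.

At limits take unions. They have size $<\lambda$ by regularity, since $\gamma<\lambda$, and (3) is kept.

At step $i<\gamma$ let $u=u_i$ and $n=|u|$. By (3), $p^i\cup\bar u$ is a function, hence a condition. Its restriction $(p^i\cup\bar u)\restriction(\beta_{n+1}\times\lambda)$ is a condition of $P_{\beta_{n+1}}$, and it contains all of $\bar u$ because $\beta_k<\beta_{n+1}$ for $k\le n$. Since $\dot T_n$ is a $P_{\beta_{n+1}}$-name, we can choose $r\in P_{\beta_{n+1}}$ extending this restriction and deciding $\dot T_n(\nu_0)$. Call the decided value $\tau(u)\in\mu$. The decision is also valid for $P$, since a $P$-generic filter containing $r$ meets $P_{\beta_{n+1}}$ in a generic filter containing $r$ and evaluates $\dot T_n$ in the same way. Put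
$$p^{i+1}=p^i\cup(r\setminus\bar u).$$
This is a condition, since $\operatorname{dom}r\subseteq\beta_{n+1}\times\lambda$ and $r$ extends $p^i\restriction(\beta_{n+1}\times\lambda)$. Property (3) is kept: for $k\le n$ the only element of $r$ at $(\beta_k,\nu_0)$ is the one in $\bar u$, which was removed, and for $k>n$ we have $\beta_k\ge\beta_{n+1}$, so $(\beta_k,\nu_0)\notin\operatorname{dom}r$. Finally $p^{i+1}\cup\bar u\supseteq r$, so
$$p^{i+1}\cup\bar u\Vdash\dot T_n(\nu_0)=\tau(u).\tag{4}$$

For instance, let $\mu=2$ and let the enumeration begin $(0),(1),(0,1)$. The first step decides $\dot T_1(\nu_0)$ under the hypothesis $g_{\beta_1}(\nu_0)=0$, and then the hypothesis is withdrawn. The second step does the same with $g_{\beta_1}(\nu_0)=1$. The third decides $\dot T_2(\nu_0)$ under the hypothesis $g_{\beta_1}(\nu_0)=0$, $g_{\beta_2}(\nu_0)=1$. What remains is a table of conditional answers.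

**Step 7.** *This step uses that the table is a losing strategy.* After $\gamma$ steps $\tau:\mu^{<\omega}\setminus\{\emptyset\}\to\mu$ is a strategy for TWO in $\operatorname{GS}_\mu(X)$, and $\tau\in V'$. By Step 3 it is not winning in $V'$, so there is $(a_k)_{k\ge1}\in{}^{\mathbf N}\mu\cap V'$ with
$$(a_1,\tau(a_1),a_2,\tau(a_1,a_2),\dots)\in X.\tag{5}$$
Let $q=p^\gamma\cup\{((\beta_k,\nu_0),a_k):k\ge1\}$. By (3) this is a function. It has size $<\lambda$, because $\lambda$ is uncountable. So $q$ is a condition and $q\le p$. For each $n$, with $u_i=(a_1,\dots,a_n)$, $q$ extends $p^{i+1}\cup\bar u_i$. By (4), $q$ forces $e(\dot g_{\beta_n}(\nu_0))=a_n$ and $\dot T_n(\nu_0)=\tau(a_1,\dots,a_n)$ for all $n$. Hence $q$ forces that the sequence in (2) for $\nu=\nu_0$ is the sequence in (5), which is in $X$. This contradicts $q\le p$ and (2). $\square$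

## Theorem B: a Cohen real indexed beyond TWO's ordinal

For the negative side we want a payoff set for which no number of boards helps ONE. ONE will have to play one of $\omega_1$ Cohen reals $c_\xi$, while TWO codes a countable ordinal, and ONE's index $\xi$ must be at least that ordinal. A fixed strategy of TWO will be bounded in the ordinals it produces. A fixed strategy of ONE uses on each board, for each move, only countably many Cohen coordinates, and TWO will climb above those. The number of boards plays no role.

We recall the coding. Let $n\mapsto(i_n,j_n)$ be the diagonal enumeration of $\mathbf N^2$: $(1,1),(1,2),(2,1),(1,3),(2,2),(3,1),\dots$ It satisfies $i_n,j_n\le n$: a pair with $i+j-1=d$ has index at least $\frac{d(d-1)}2+1\ge d$. For $y\in{}^{\mathbf N}2$ let $E_y=\{(i_n,j_n):y(n)=1\}$. Let $\mathrm{WO}$ be the set of $y$ for which $E_y$ is a strict well-ordering of $\mathbf N$, and let $\|y\|<\omega_1$ be its order type. For example, the usual order of $\mathbf N$ has the code $y=(0,1,0,1,0,0,\dots)$, since among the first six pairs only $(1,2)$ and $(1,3)$ are increasing, and $\|y\|=\omega$.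

We use $\Sigma^1_1$-boundedness (Kechris, *Classical Descriptive Set Theory*, 31.2): if $A\subseteq\mathrm{WO}$ is analytic, there is $\beta<\omega_1$ with $\|y\|<\beta$ for all $y\in A$. (Otherwise $z\in\mathrm{WO}$ iff $E_z$ is a strict linear order of $\mathbf N$ that admits a strictly increasing map into $E_y$ for some $y\in A$. This would make $\mathrm{WO}$ analytic, which it is not.)

Adding $\aleph_1$ Cohen reals means forcing with $\mathrm{Fn}_{<\omega}(\omega_1\times\mathbf N,2)$. It has the c.c.c., so it preserves cardinals. Put $c_\xi(m)=(\bigcup G)(\xi,m)$ for $\xi<\omega_1$, and for $\rho<\omega_1$ let $G_\rho=G\cap\mathrm{Fn}_{<\omega}(\rho\times\mathbf N,2)$. If $\rho\le\xi<\omega_1$, then $c_\xi$ is Cohen over $V[G_\rho]$ by the product lemma, and so $c_\xi\notin V[G_\rho]$: for $z\in{}^{\mathbf N}2\cap V[G_\rho]$, any finite condition can be extended to make $c_\xi(m)\ne z(m)$ at some undecided $m$.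

*Proof of Theorem B.* 

**Step 1.** *This step defines the game.* By Lemma 1(c), applied to a surjection $S\to2$, it suffices to treat $S=2$. In $V[G]$ let $X\subseteq{}^{\mathbf N}2$ be given as follows. For a play with $x=(O_1,O_2,\dots)$ and $y=(T_1,T_2,\dots)$,
$$\text{ONE wins}\iff y\notin\mathrm{WO}\ \text{ or }\ x=c_\xi\text{ for some }\xi\text{ with }\|y\|\le\xi<\omega_1.\tag{6}$$
Let $\kappa$ be a nonzero cardinal.

**Step 2.** *This step shows that TWO has no w.s. in $\operatorname{GS}_2(X,\kappa)$.* By Lemma 1(a), suppose $\tau$ is a w.s. of TWO in $\operatorname{GS}_2(X)$. The map sending ONE's sequence $x$ to TWO's sequence $\tau(x)$ is continuous, as the $n$-th term of $\tau(x)$ depends only on the first $n$ terms of $x$. So its range is analytic, and it is contained in $\mathrm{WO}$, since otherwise ONE would win some play. By boundedness there is $\beta<\omega_1$ with $\|\tau(x)\|<\beta$ for all $x$. If ONE plays $x=c_\beta$, then $\|\tau(x)\|\le\beta<\omega_1$ and ONE wins by (6), a contradiction.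

**Step 3.** *This step prepares TWO's defense against a given strategy of ONE.* Let $\sigma\in V[G]$ be any strategy of ONE on $\kappa$ boards. Let $\dot\sigma$ be a name for it, forced by the trivial condition to be a strategy of ONE on $\kappa$ boards.

The first idea for TWO is this: find, for each board, a countable ordinal $\rho$ such that ONE's whole sequence on that board is computed from coordinates below $\rho$, then play a code of an ordinal $\ge\rho$. This is circular. The coordinates needed for ONE's $n$-th move depend on $T_1,\dots,T_{n-1}$, and these are already bits of the code. TWO must start writing the code before knowing how long the ordering has to be. The way out is to code an ordered sum of infinitely many blocks, where block $k$ is chosen at inning $k$ and the bits up to inning $n$ concern only blocks $1,\dots,n$.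

**Step 4.** *This step defines TWO's moves, by recursion in $V$.* Fix a bijection $i\mapsto(k_i,m_i)$ of $\mathbf N$ with $\mathbf N^2$ such that $k_i\le i$ (the diagonal enumeration again). We define functions $T_n:\kappa\to2$ in $V$. Suppose $T_1,\dots,T_{n-1}\in V$ are given. For each $\alpha<\kappa$ choose a maximal antichain $A_n^\alpha$ of conditions deciding the move $\dot\sigma(T_1,\dots,T_{n-1})(\alpha)$, together with the map $\varepsilon_n^\alpha:A_n^\alpha\to2$ of decided values. By the c.c.c. $A_n^\alpha$ is countable, so there is $\rho_n(\alpha)<\omega_1$ with
$$A_n^\alpha\subseteq\mathrm{Fn}_{<\omega}(\rho_n(\alpha)\times\mathbf N,2).\tag{7}$$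
The ordinal $\omega+\rho_n(\alpha)$ is countably infinite, so we can choose a well-ordering $<_n^\alpha$ of $\mathbf N$ of this type. Now, writing $(i,j)=(i_n,j_n)$, put
$$T_n(\alpha)=1\iff k_i<k_j,\ \text{ or }\ k_i=k_j=k\text{ and }m_i<_k^\alpha m_j.\tag{8}$$
Since $k_i\le i\le n$, only orderings $<_k^\alpha$ with $k\le n$ are used, and these are already defined. So $T_n\in V$ and the recursion goes on.

**Step 5.** *This step checks that TWO wins on every board.* Let TWO play $T_1,T_2,\dots$ against $\sigma$ in $V[G]$. Fix $\alpha<\kappa$ and let $y^\alpha=(T_n(\alpha))_n$. By (8), the bijection $i\mapsto(k_i,m_i)$ carries $E_{y^\alpha}$ to the ordered sum $\sum_k(\mathbf N,<_k^\alpha)$: first block $1$, then block $2$, and so on. A sum of well-orders along $\mathbf N$ is a well-order, and it is at least as long as each block. So $y^\alpha\in\mathrm{WO}$ and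
$$\|y^\alpha\|\ge\rho:=\sup_n\rho_n(\alpha).$$
The order type of $E_{y^\alpha}$ is the same in $V$ and $V[G]$, since an isomorphism with an ordinal remains one.

ONE's sequence $x^\alpha$ on board $\alpha$ is given by $x^\alpha(n)=\varepsilon_n^\alpha(r)$ for the unique $r\in A_n^\alpha\cap G$. By (7), $A_n^\alpha\cap G=A_n^\alpha\cap G_\rho$ for all $n$, and $(A_n^\alpha,\varepsilon_n^\alpha)_n\in V$. Hence $x^\alpha\in V[G_\rho]$. For $\|y^\alpha\|\le\xi<\omega_1$ we have $\xi\ge\rho$, so $c_\xi\notin V[G_\rho]$ and $c_\xi\ne x^\alpha$. By (6) TWO wins on board $\alpha$. This holds for every $\alpha<\kappa$, so $\sigma$ is not winning. $\square$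

**Remark 4.** Forcing of size $<\delta$ preserves measurability and supercompactness of $\delta$ (Lévy–Solovay). So by Theorem B such large cardinals, if consistent, imply neither (P26) nor the conclusion of (ii).

## Counting names: the value of $2^{\aleph_0}$ and Corollary 1

*Proof of Corollary 1.*

**Part (1).** *Here Theorems A and B are applied over a model of GCH, and GCH is checked in the extensions.* If ZFC is consistent, so is ZFC+GCH. Over a model of GCH apply Theorem A with $\lambda=\aleph_1$. This is allowed, as $\aleph_1^{<\aleph_1}=\aleph_1^{\aleph_0}=2^{\aleph_0}=\aleph_1$. No reals are added and cardinals are preserved, so $\mathfrak c=\aleph_1=\lambda$ in $V[G]$. The forcing has size $\aleph_2^{\aleph_0}=\aleph_2$ and the $\aleph_2$-c.c., so it has at most $\aleph_2^{\aleph_1}$ antichains. Counting nice names for subsets of $\theta$ gives, for cardinals $\theta\ge\aleph_1$,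
$$(2^\theta)^{V[G]}\le\big((\aleph_2^{\aleph_1})^\theta\big)^V=(\aleph_2^\theta)^V=\theta^+ .$$
Thus GCH holds in $V[G]$. Theorem A with $S=\mathbf N$ and $\kappa=\lambda=\mathfrak c$ is exactly (P26).

On the other hand, adding $\aleph_1$ Cohen reals to a model of GCH preserves GCH: the forcing has size $\aleph_1$ and the c.c.c., so $2^\theta\le\big((\aleph_1^{\aleph_0})^\theta\big)^V=(\aleph_1^\theta)^V=\theta^+$ in the extension for every infinite $\theta$. By Theorem B with $S=\mathbf N$ and $\kappa=2^{\aleph_0}$, (P26) fails there.

**Part (2).** *Here we first raise $\mathfrak c$ to $\lambda$ and then force with the poset of Theorem A.* By GCH, $\lambda^{<\lambda}=\lambda$ in $V_0$: for infinite $\theta<\lambda$, every function $\theta\to\lambda$ is bounded since $\lambda$ is regular, and for $\alpha<\lambda$ we have $|\alpha|^\theta\le2^{\max(|\alpha|,\theta)}=\max(|\alpha|,\theta)^+\le\lambda$, so $\lambda^\theta\le\lambda\cdot\lambda=\lambda$.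

Let $V_1$ be obtained by adding $\lambda$ Cohen reals to $V_0$. Cardinals are preserved by the c.c.c. For infinite $\theta<\lambda$, a function $\theta\to\lambda$ in $V_1$ has a nice name consisting of $\theta$ countable antichains labelled by elements of $\lambda$. So in $V_1$
$$\lambda^\theta\le\big((\lambda^{\aleph_0})^\theta\big)^{V_0}=(\lambda^\theta)^{V_0}=\lambda,$$
hence $\lambda^{<\lambda}=\lambda$ in $V_1$. With $\theta=\aleph_0$ this gives $\mathfrak c\le\lambda$, and the $\lambda$ distinct Cohen reals give $\mathfrak c\ge\lambda$. So $\mathfrak c=\lambda$ in $V_1$. The forcing of Theorem A over $V_1$ preserves cardinals and adds no reals, so $\mathfrak c=\lambda$ in the extension. Theorem A with $S=\mathbf N$, $\kappa=\lambda$ gives (P26) there.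

**Part (3).** *Here quoted result (i) shows that $\mathfrak c$ boards cannot be replaced by fewer.* In these models $\mathfrak c=\lambda=\lambda^{<\lambda}$. For $\kappa\ge\lambda$ all games are determined by Theorem A. If $0<\kappa<\lambda$, then $2^\kappa\le\lambda^{<\lambda}=2^{\aleph_0}$. By (i) there is $X\subseteq{}^{\mathbf N}2$ with $\operatorname{GS}_2(X,\kappa)$ undetermined, and Lemma 1(c) with a surjection $\mathbf N\to2$ transfers this to $\mathbf N$. $\square$

## Theorem C: iterating Theorem A up to an inaccessible cardinal

One use of Theorem A handles all $S$ with $|S|<\lambda$. To handle all sets $S$ we need it for unboundedly many $\lambda$, and later uses must not spoil earlier ones. A later use at a much larger $\lambda_j$ is highly closed, so it adds no new moves, plays or payoff sets for the game on $\lambda_i$ boards. We iterate below an inaccessible $\theta$ and take the part of the extension below $\theta$.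

*Proof of Theorem C.* An inaccessible cardinal is inaccessible in $L$, and $L\models$ GCH. So assume GCH and let $\theta$ be inaccessible.

**Step 1.** *This step sets up the iteration.* Define $\langle P_i,\dot Q_i:i<\theta\rangle$ with limit $P_\theta$, using inverse limits (full support) at limit stages $<\theta$ and bounded supports at $\theta$. So a condition in $P_\theta$ is a sequence $p$ of length $\theta$ whose coordinates are trivial from some point below $\theta$ on, and $p\le p'$ means that $p\restriction j\Vdash p(j)\le p'(j)$ for all $j$. At stage $i$ choose an infinite cardinal $\chi_i<\theta$ with $\chi_i\ge|P_i|$ and $\chi_i\ge\lambda_j^+$ for all $j<i$. Put $\lambda_i=\chi_i^+$, and let $\dot Q_i$ name $\mathrm{Fn}_{<\lambda_i}(\lambda_i^+\times\lambda_i,\lambda_i)$ as computed in $V^{P_i}$. The forcing $P_i$ preserves cardinals $>|P_i|$, so $\lambda_i$ and $\lambda_i^+$ are unambiguous.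

As $i$-th coordinates of conditions we admit only nice $P_i$-names for subsets of $(\lambda_i^+\times\lambda_i)\times\lambda_i$ that are forced by the trivial condition to be in $\dot Q_i$. Every name for an element of $\dot Q_i$ is equivalent to such a name, and there are at most $(2^{|P_i|})^{\lambda_i^+}<\theta$ of them if $|P_i|<\theta$ is infinite, and at most $2^{\lambda_i^+}<\theta$ if $P_i$ is finite. Since $\theta$ is inaccessible, $|P_i|<\theta$ for all $i<\theta$ by induction: the successor step was just given, and at a limit $i<\theta$ we have a product of $|i|$ sets whose sizes have a common bound below $\theta$. So the choice of $\chi_i$ is always possible.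

Let $G_\theta$ be $P_\theta$-generic and $G_i=\{p\restriction i:p\in G_\theta\}$ for $i<\theta$. By the basic facts on iterated forcing, $G_i$ is $P_i$-generic and $V[G_{i+1}]$ is a generic extension of $V[G_i]$ by $Q_i$.

**Step 2.** *This step shows that in $V[G_i]$, $\lambda_i^{<\lambda_i}=\lambda_i$, so that Theorem A applies to $Q_i$ over $V[G_i]$.* Since $|P_i|\le\chi_i$, there are at most $2^{\chi_i}$ antichains in $P_i$, and counting nice names gives in $V[G_i]$
$$2^{\chi_i}\le\big((2^{\chi_i})^{\chi_i}\big)^V=(\chi_i^+)^V=\lambda_i.$$
In $V[G_i]$ the cardinal $\lambda_i$ is still the successor of $|\chi_i|$, so $\lambda_i\le2^{\chi_i}$, and ordinals below $\lambda_i$ have size at most $|\chi_i|$. Hence $\lambda_i^{<\lambda_i}=\lambda_i^{\chi_i}=(2^{\chi_i})^{\chi_i}=2^{\chi_i}=\lambda_i$. Also $\lambda_i$ is uncountable there, being a cardinal above $\chi_i\ge\omega$.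

**Step 3.** *This step and the next two prove that every function $f:\lambda_i\to\mathrm{Ord}$ in $V[G_\theta]$ lies in $V[G_{i+1}]$. Here we fix notation and describe the successor steps of a construction.* Let $\dot f$ be a $P_\theta$-name and let $p\in P_\theta$ force $\dot f:\lambda_i\to\mathrm{Ord}$. Write $s=p\restriction(i+1)$. For $r\in P_{i+1}$ and $t\in P_\theta$ with $r\le t\restriction(i+1)$, let $r^\frown t$ be the condition that agrees with $r$ below $i+1$ and with $t$ on $[i+1,\theta)$. It is a condition, since the coordinates of $t$ are forced by trivial conditions to be in the $\dot Q_j$, and $r^\frown t\le t$.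

We want one condition $q\le p$, equal to $s$ below $i+1$, such that for each $\xi$ the value $\dot f(\xi)$ is decided by $q$ together with an element of $G_{i+1}$. We build a decreasing sequence of conditions $p^\eta$, in $V$, starting with $p^0=p$, all with $p^\eta\restriction(i+1)=s$, of length $<\lambda_{i+1}$. We treat $\xi=0,1,\dots$ $(\xi<\lambda_i)$ in turn. For fixed $\xi$ we build an antichain $A_\xi$ below $s$ in $P_{i+1}$, element by element.

Suppose the current condition is $p^\eta$ and the antichain built so far for $\xi$ is not maximal below $s$. Pick $r\le s$ incompatible with all its elements, and $t\le r^\frown p^\eta$ deciding $\dot f(\xi)$. Add $r'=t\restriction(i+1)$ to $A_\xi$. Let $p^{\eta+1}\restriction(i+1)=s$. For $j\ge i+1$, let $p^{\eta+1}(j)$ be a nice name equivalent to the name that evaluates to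
$$t(j)\ \text{ if }r'\in G_{i+1}\text{ and }t\restriction j\in G_j,\qquad p^\eta(j)\ \text{ otherwise.}\tag{9}$$
This name is forced to be in $\dot Q_j$, because $t(j)$ and $p^\eta(j)$ are. Where both are trivial take the trivial name, so the support of $p^{\eta+1}$ is contained in the union of the supports of $p^\eta$ and $t$, and is bounded.

We have $p^{\eta+1}\le p^\eta$. Below $i+1$ they agree, and for $j\ge i+1$ consider the two cases of (9): if $t\restriction j\in G_j$, then $t(j)\le p^\eta(j)$ because $t\le r^\frown p^\eta$, and in the other case $p^{\eta+1}(j)=p^\eta(j)$.

Also $r'^\frown p^{\eta+1}\le t$. We show $(r'^\frown p^{\eta+1})\restriction j\le t\restriction j$ for $i+1\le j\le\theta$ by induction. For $j=i+1$ both sides are $r'$. If it holds for $j<\theta$, then $(r'^\frown p^{\eta+1})\restriction j$ forces $r'\in G_{i+1}$ and $t\restriction j\in G_j$, hence $p^{\eta+1}(j)=t(j)$ by (9), so it holds for $j+1$. Limits are clear, as the order is coordinatewise. Thus $r'^\frown p^{\eta+1}$ decides $\dot f(\xi)$. When $A_\xi$ is maximal below $s$, pass to $\xi+1$, keeping the current condition.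

**Step 4.** *This step gives the limit steps and bounds the length.* For a limit $\delta<\lambda_{i+1}$ let $p^\delta\restriction(i+1)=s$. For $j\ge i+1$, let $p^\delta(j)$ be a nice name equivalent to the name for $\bigcup_{\eta<\delta}p^\eta(j)$ if $(p^\eta(j))_{\eta<\delta}$ is decreasing in $\dot Q_j$, and for $\emptyset$ otherwise. In the first case the union is in $\dot Q_j$, since $\delta<\lambda_{i+1}\le\lambda_j$ and $\lambda_j$ is regular in $V^{P_j}$. We claim by induction on $j$ that $p^\delta\restriction j$ is a lower bound of the $p^\eta\restriction j$. If this holds for $j$, then $p^\delta\restriction j$ forces $p^\eta\restriction j\in G_j$ for all $\eta<\delta$. Since the $p^\eta$ are decreasing, it forces $(p^\eta(j))_{\eta<\delta}$ to be decreasing, hence $p^\delta(j)=\bigcup_{\eta<\delta}p^\eta(j)$, which is below every $p^\eta(j)$. The support of $p^\delta$ is bounded in $\theta$, since $\delta<\theta$ and $\theta$ is regular.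

For each $\xi$ there are fewer than $|P_{i+1}|^+$ steps if $P_{i+1}$ is infinite, and always fewer than $\chi_{i+1}^+$, because each step adds a new element to an antichain of $P_{i+1}$ and $|P_{i+1}|\le\chi_{i+1}$. There are $\lambda_i\le\chi_{i+1}$ values of $\xi$. So the total length is an ordinal of size at most $\chi_{i+1}$, that is, an ordinal $<\chi_{i+1}^+=\lambda_{i+1}$, and limit steps are never needed beyond the range treated. Let $q$ be the final condition, obtained as in the limit steps if the length is a limit.

**Step 5.** *This step reads off $f$ from $G_{i+1}$.* We have $q\le p$ and $q\restriction(i+1)=s$, and every $A_\xi$ is maximal below $s$. For each $r\in A_\xi$ the condition $r^\frown q$ decides $\dot f(\xi)$: if $r$ was added when passing from $p^\eta$ to $p^{\eta+1}$, then $r^\frown p^{\eta+1}$ decides $\dot f(\xi)$, and $r^\frown q\le r^\frown p^{\eta+1}$ because $q\le p^{\eta+1}$ and $(r^\frown q)\restriction j\le q\restriction j$ for all $j$.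

Suppose $q\in G_\theta$. Then $s\in G_{i+1}$, so there is a unique $r\in A_\xi\cap G_{i+1}$. Moreover $r^\frown q\in G_\theta$: since $r\in G_{i+1}$ is the restriction of some element of $G_\theta$, there is $w\in G_\theta$ with $w\restriction(i+1)\le r$ and $w\le q$, and then $w\le r^\frown q$. So $f(\xi)$ is the value decided by $r^\frown q$ for the unique $r\in A_\xi\cap G_{i+1}$. The table of decided values is in $V$, hence $f\in V[G_{i+1}]$. Since such a $q$ exists below every $p$ that forces $\dot f:\lambda_i\to\mathrm{Ord}$, the claim follows by density.

Consequently,
$$\text{every function in }V[G_\theta]\text{ from }\lambda_i\text{ into a set }a\in V[G_{i+1}]\text{ lies in }V[G_{i+1}];\tag{10}$$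
to see this, well-order $a$ in $V[G_{i+1}]$.

**Step 6.** *This step shows that $\theta$ is inaccessible in $V[G_\theta]$, which gives the final model.* Given $\gamma<\theta$, pick $i$ with $\lambda_i>\gamma$, which is possible since the $\lambda_i$ are strictly increasing. By (10) all subsets of $\gamma$ and all functions $\gamma\to\theta$ in $V[G_\theta]$ lie in $V[G_{i+1}]$ (extend them to $\lambda_i$ by $0$), and there $\theta$ is inaccessible because $|P_{i+1}|<\theta$. So in $V[G_\theta]$ we have $2^\gamma<\theta$ and no function $\gamma\to\theta$ is cofinal. Also $\theta>\omega$. Hence $W:=(V_\theta)^{V[G_\theta]}\models\mathrm{ZFC}$.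

**Step 7.** *This step checks that $W$ is as required.* Let $S\in W$ be nonempty. Renaming, we may take $S=\mu<\theta$, a cardinal of $W$. Pick $i$ with $\lambda_i>\mu$. In $V[G_{i+1}]$ every $\operatorname{GS}_\mu(X,\lambda_i)$ with $X\subseteq{}^{\mathbf N}\mu$ is determined, by Step 2 and Theorem A over $V[G_i]$. We compare $V[G_{i+1}]$ with $V[G_\theta]$, using (10).

- The set ${}^{\mathbf N}\mu$ is the same in both models.
- In $V[G_{i+1}]$ this set has size $\le\lambda_i^{<\lambda_i}=\lambda_i$ (by (F4)), so its subsets $X$ are the same: a subset is a function from a set of size $\le\lambda_i$ into $2$.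
- The functions $\lambda_i\to\mu$ (simultaneous moves) are the same, and so are the $\omega$-sequences of such functions, since these are functions $\omega\times\lambda_i\to\mu$.
- $\lambda_i$ is a cardinal in $V[G_{i+1}]$, hence in $V[G_\theta]$ and in $W$, since a function from a smaller ordinal onto $\lambda_i$ would be in $V[G_{i+1}]$.

So the games and their plays are the same in the two models, and a w.s. in $V[G_{i+1}]$ is a w.s. in $V[G_\theta]$. Since $\theta$ is a strong limit cardinal in $V[G_\theta]$, the set of moves, the set of plays and the strategy all belong to $W$, and the strategy is winning in $W$. Thus in $W$ every $\operatorname{GS}_S(X,\lambda_i)$ with $X\subseteq{}^{\mathbf N}S$ is determined. $\square$
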